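
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Minimal periods of globally periodic rational maps\\ of the plane with rational coefficients}


\begin{abstract}
A rational map $F$ of an open subset of the real plane into itself is globally periodic if some iterate of $F$ is the identity. We show that the minimal periods of globally periodic rational maps with rational coefficients are exactly $1,2,3,4,5,6,7,8,10,12$. We give explicit maps for all of them, and we show that the maps of period $7$ form a single conjugacy class under birational changes of coordinates over $\mathbb Q$, and that the same holds for period $10$. The upper bound comes from turning the map into an automorphism of a conic bundle or a del Pezzo surface over $\mathbb Q$ and comparing, case by case, the roots of unity that a periodic map produces with the Galois action on the surface.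
\end{abstract}

\section{The question and the answer}

Let $\mathcal U\subset\mathbb R^2$ be a nonempty open set and let $F=(F_1,F_2):\mathcal U\to\mathcal U$ be a rational map: each $F_i$ is a quotient of polynomials in $(x,y)$ whose denominator has no zero on $\mathcal U$. We say that $F$ has \emph{rational coefficients} if these polynomials can be taken in $\mathbb Q[x,y]$. The map is \emph{globally periodic} if $F^K=\mathrm{Id}$ on $\mathcal U$ for some $K\ge1$, and the least such $K$ is its \emph{minimal period}. The following question is posed in \cite{problem}: which integers are minimal periods of globally periodic rational maps with rational coefficients?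

Without the condition on the coefficients the question is empty, since the rotation by $2\pi/K$ has period $K$. For linear maps with rational coefficients the condition is severe. If $A\in GL_2(\mathbb Q)$ has order $K$, its eigenvalues are roots of unity of degree at most $2$ over $\mathbb Q$, and this leaves only $K\in\{1,2,3,4,6\}$. Rational maps can do more. The Lyness map $(x,y)\mapsto\bigl(y,\frac{1+y}{x}\bigr)$ has period $5$, and among the maps
\[
(x,y)\longmapsto\Bigl(y,\ \frac{a_0+a_1x+a_2y}{b_0+b_1x+b_2y}\Bigr),\qquad a_i,b_i\in\mathbb Q,
\]
which come from second-order difference equations, the only possible minimal periods are $1,2,3,4,5,6,8,12$; both facts are quoted in \cite{problem}.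

What should one expect in general? A map of period $K$ tends to produce $K$-th roots of unity, for instance as multipliers at its fixed points, and a primitive one has degree $\varphi(K)$ over $\mathbb Q$, where $\varphi$ is Euler's function. For linear maps this gives $\varphi(K)\le2$. In two variables there is room to hide one further quadratic extension, which suggests the condition $\varphi(K)\le4$, that is, $K\in\{1,2,3,4,5,6,8,10,12\}$. This guess is correct except for one number.

\begin{theorem}\label{thm:main}
An integer $K\ge1$ is the minimal period of a globally periodic rational map with rational coefficients on a nonempty open subset of $\mathbb R^2$ if and only if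
\[
K\in S:=\{1,2,3,4,5,6,7,8,10,12\}.
\]
\end{theorem}

So $S=\{K:\varphi(K)\le4\}\cup\{7\}$, and compared with the list for difference equations the new periods are $7$ and $10$. Let $\mathrm{Cr}_2(\mathbb Q)$ be the group of birational self-maps of the plane over $\mathbb Q$. We shall see in Section~\ref{sec:birational} that a globally periodic map with rational coefficients is an element of this group.

\begin{theorem}\label{thm:unique}
Any two globally periodic rational maps with rational coefficients and minimal period $7$ are conjugate in $\mathrm{Cr}_2(\mathbb Q)$. Any two of minimal period $10$ are conjugate in $\mathrm{Cr}_2(\mathbb Q)$.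
\end{theorem}

\paragraph{How the proof goes.} The question is one about elements of finite order in $\mathrm{Cr}_2(\mathbb Q)$ (Section~\ref{sec:birational}). Section~\ref{sec:onevar} solves the one-variable problem: Galois permutes the fixed points of a M\"obius map and its multipliers at the same time, so the multipliers have small degree. The new periods arise from two mechanisms (Section~\ref{sec:examples}). A one-variable map over a quadratic field is a two-variable map over $\mathbb Q$; over $\mathbb Q(\sqrt5)$ this gives period $10$. And multiplication by $\zeta_7$ on a suitable surface inside $\mathbb Q(\zeta_7)^*$ modulo scalars gives period $7$. To show that nothing else occurs, we make the map an automorphism of a smooth projective surface over $\mathbb Q$ which is a conic bundle or a del Pezzo surface (Section~\ref{sec:models}), and treat these surfaces in turn (Sections~\ref{sec:conic} and~\ref{sec:dp}). The case that lets $7$ in is the del Pezzo surface of degree $6$: there Galois acts through the symmetries of a hexagon, and a cyclic group of order $6=\varphi(7)$ fits. The same analysis shows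 that periods $7$ and $10$ each arise in only one way, which gives Theorem~\ref{thm:unique} (Section~\ref{sec:unique}).

\paragraph{Conventions.} We write $\zeta_N=e^{2\pi i/N}$, and $\mu_N$ for the group of $N$-th roots of unity. ``Order'' means exact order. A bar on a variety over $\mathbb Q$ means base change to $\overline{\mathbb Q}$. A $(-1)$-curve on $\bar X$ is a smooth rational curve of self-intersection $-1$. We use repeatedly that $\varphi(N)$ is $1$ or even, that $\varphi(N)\le 2$ means $N\in\{1,2,3,4,6\}$, that $\varphi(N)=4$ means $N\in\{5,8,10,12\}$, and that $\varphi(N)=6$ means $N\in\{7,9,14,18\}$.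

\section{From open sets to birational maps}\label{sec:birational}

For a birational self-map $F$ of the plane over $\mathbb Q$ write $F^*(f)=f\circ F$. Then $F\mapsto F^*$ identifies $\mathrm{Cr}_2(\mathbb Q)$ with $\mathrm{Aut}(\mathbb Q(x,y)/\mathbb Q)$, with the order of composition reversed. Orders of elements are not affected.

\begin{lemma}\label{lem:cremona}
A globally periodic rational map with rational coefficients and minimal period $K$ defines an element of order $K$ of $\mathrm{Cr}_2(\mathbb Q)$. Conversely, every element of order $K$ of $\mathrm{Cr}_2(\mathbb Q)$ is a globally periodic map of minimal period $K$ on an open dense subset of $\mathbb R^2$.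
\end{lemma}

\begin{proof}
Let $F:\mathcal U\to\mathcal U$ satisfy $F^K=\mathrm{Id}$. Then $F$ is a bijection of $\mathcal U$. If $R(F_1,F_2)=0$ for a polynomial $R$, then $R$ vanishes on $F(\mathcal U)=\mathcal U$, so $R=0$. Thus $F_1,F_2$ are algebraically independent and $F^*(f)=f\circ F$ is an endomorphism of the field $\mathbb Q(x,y)$. If $f$ is a quotient of polynomials whose denominator has no zero on $\mathcal U$, so is $f\circ F$, because $F(\mathcal U)\subset\mathcal U$. Hence $(F^*)^m(x)$ and $(F^*)^m(y)$ are, on $\mathcal U$, the components of $F^m$. A rational function that vanishes on a nonempty open set is $0$, so $(F^*)^m=\mathrm{id}$ if and only if $F^m=\mathrm{Id}$ on $\mathcal U$. Therefore $F^*$ is an automorphism, and its order is the minimal period of $F$.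

Conversely, let $F\in\mathrm{Cr}_2(\mathbb Q)$ have order $K$. Fix expressions of $F_1,F_2$ as quotients of polynomials over $\mathbb Q$, and let $W_0\subset\mathbb R^2$ be the set where their denominators do not vanish. Let $W$ be the set of points $p$ such that $p,F(p),\dots,F^{K-1}(p)$ are successively defined and lie in $W_0$. As $F$ is continuous on the open set $W_0$, the set $W$ is open. Each $F^i$ is dominant, so the denominators pulled back by $F^i$ are nonzero rational functions. Hence the complement of $W$ lies in the zero set of a nonzero polynomial, and $W$ is dense. On $W$ the $K$-fold composite is defined and continuous and is the identity as a rational map, so $F^K(p)=p$ for all $p\in W$. If $p\in W$, then $F^i(F(p))=F^{i+1}(p)\in W_0$ for $0\le i\le K-2$, and $F^{K-1}(F(p))=p\in W_0$. So $F(W)\subset W$, and by the first part the minimal period of $F$ on $W$ is $K$.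
\end{proof}

\begin{remark}
The domain can therefore always be taken open and dense in $\mathbb R^2$. Clearing denominators, one may replace ``rational coefficients'' by ``integer coefficients''.
\end{remark}

\section{One variable: multipliers and Galois}\label{sec:onevar}

Let $h$ be a M\"obius map of finite order $k\ge2$ over a field of characteristic $0$. Over an algebraic closure a matrix of $h$ is diagonalizable, so in a suitable coordinate $h$ is $y\mapsto\zeta y$ with $\zeta$ of order $k$. Its fixed points are $0$ and $\infty$, and on the cotangent lines there (spanned by $dy$ and $d(1/y)$) it acts by the \emph{multipliers} $\zeta$ and $\zeta^{-1}$. If $M$ is a matrix of $h$, then $\zeta^{\pm1}$ are the ratios of its eigenvalues, so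
\begin{equation}\label{eq:trdet}
\zeta+\zeta^{-1}+2=\frac{\mathrm{tr}(M)^2}{\det(M)} .
\end{equation}
Conversely, if an invertible matrix $M$ satisfies \eqref{eq:trdet} for a root of unity $\zeta\ne1$ of order $k$, then its eigenvalues have ratio $\zeta^{\pm1}$, they are distinct, and the M\"obius map has order $k$.

We need the same facts on a smooth conic $C$ over a field $E$, which becomes isomorphic to $\mathbb P^1$ over the algebraic closure $\overline E$ but perhaps not over $E$.

\begin{lemma}\label{lem:mult}
Let $E\supset\mathbb Q$ be a field, $C$ a smooth conic over $E$, and $h\in\mathrm{Aut}_E(C)$ of order $k\ge2$. Over $\overline E$ the map $h$ has exactly two fixed points, with multipliers $\zeta,\zeta^{-1}$ where $\zeta$ has order $k$, and $\zeta+\zeta^{-1}\in E$. If $k\ge3$, the fixed points are defined over $E(\zeta)$. Consequently: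
\begin{enumerate}
\item[(a)] if $E=\mathbb Q$ or $E=\mathbb Q(t)$, then $k\in\{2,3,4,6\}$;
\item[(b)] if $E$ is a quadratic field, then $\varphi(k)\le4$, so $k\in\{2,3,4,5,6,8,10,12\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $C_{\overline E}\cong\mathbb P^1$, the statement about fixed points and multipliers was seen above. Let $\tau\in\mathrm{Gal}(\overline E/E)$. As $h$ is defined over $E$, $\tau$ permutes the fixed points, and the multiplier at $\tau(p)$ is $\tau$ of the multiplier at $p$. So $\tau$ preserves $\{\zeta,\zeta^{-1}\}$, and $\zeta+\zeta^{-1}$ is Galois invariant, hence in $E$. If $k\ge3$, then $\zeta\ne\zeta^{-1}$, so $\tau$ fixes a fixed point exactly when it fixes its multiplier, and the fixed points are rational over $E(\zeta)$. Now $[\mathbb Q(\zeta+\zeta^{-1}):\mathbb Q]=\varphi(k)/2$ for $k\ge3$. In (a), $\zeta+\zeta^{-1}\in E\cap\overline{\mathbb Q}=\mathbb Q$, so $\varphi(k)\le2$. In (b) the degree is at most $2$, so $\varphi(k)\le4$.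
\end{proof}

In particular, in one variable the orders over $\mathbb Q$ are among $1,2,3,4,6$. For orders $4$ and $6$ take
\begin{equation}\label{eq:moebius}
M_4(x)=\frac{1+x}{1-x}\quad\Bigl(\tfrac{\mathrm{tr}^2}{\det}=\tfrac{4}{2}=2\Bigr),\qquad
M_6(x)=\frac{2x-1}{x+1}\quad\Bigl(\tfrac{\mathrm{tr}^2}{\det}=\tfrac93=3\Bigr),
\end{equation}
where $\zeta+\zeta^{-1}$ is $0$ and $1$, respectively.

The first map has an origin worth remembering. For $A+Bi\in\mathbb Q(i)^*$ put $r=B/A$, a coordinate on $\mathbb Q(i)^*$ modulo $\mathbb Q^*$. Since $(1+i)(A+Bi)=(A-B)+(A+B)i$, multiplication by $1+i$ becomes $r\mapsto\frac{1+r}{1-r}=M_4(r)$. It has order $4$ because $(1+i)^4=-4$ is rational while $1+i$, $2i$, $-2+2i$ are not. So a map with rational coefficients can have a period coming from a larger field: one multiplies by an element of that field, on a space that is rational over $\mathbb Q$. Our map of period $7$ is built in this way.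

\section{Maps of all the periods}\label{sec:examples}

\subsection{Periods $1,2,3,4,5,6,8,12$}

The maps $\mathrm{Id}$, $-\mathrm{Id}$, $(-y,x-y)$, $(-y,x)$, $(-y,x+y)$ have orders $1,2,3,4,6$: the last three have determinant $1$ and traces $-1,0,1$. For the Lyness map $F=(y,\frac{1+y}x)$ the iterates $F,F^2,\dots,F^5$ are
\[
\Bigl(y,\tfrac{1+y}x\Bigr),\quad \Bigl(\tfrac{1+y}x,\tfrac{1+x+y}{xy}\Bigr),\quad \Bigl(\tfrac{1+x+y}{xy},\tfrac{1+x}y\Bigr),\quad \Bigl(\tfrac{1+x}y,x\Bigr),\quad (x,y).
\]
Here the third step uses $1+\frac{1+x+y}{xy}=\frac{(1+x)(1+y)}{xy}$ and the fourth uses $1+\frac{1+x}{y}=\frac{1+x+y}{y}$.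

For a M\"obius map $M$ let $F(x,y)=(y,M(x))$. Then $F^2=(M(x),M(y))$, and the odd powers exchange the roles of $x$ and $y$, so they are not the identity. Hence $F$ has order $2\,\mathrm{ord}(M)$. With $M_4$ and $M_6$ from \eqref{eq:moebius} we get periods $8$ and $12$.

\subsection{Period $10$: a M\"obius map over $\mathbb Q(\sqrt5)$}\label{sub:ten}

By Lemma~\ref{lem:mult}, a M\"obius map of order $10$ can exist over a quadratic field only if this field contains $\zeta_{10}+\zeta_{10}^{-1}=2\cos36^\circ=\gamma:=\frac{1+\sqrt5}2$. So take the field $\mathbb Q(\sqrt5)$. Put $\gamma'=1-\gamma$, $s=2+\gamma$, $s'=2+\gamma'$. The map $z\mapsto s-s/z$ has matrix $\begin{pmatrix}s&-s\\1&0\end{pmatrix}$ with trace and determinant $s$, so $\mathrm{tr}^2/\det=2+\gamma$ and its order is $10$. The conjugate map $z\mapsto s'-s'/z$ has $\zeta+\zeta^{-1}=\gamma'=2\cos108^\circ$, so it also has order $10$.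

Now write $z=x+\gamma y$ and $z^*=x+\gamma'y$. As $\gamma+\gamma'=1$ and $\gamma\gamma'=-1$, we have
\[
zz^*=x^2+xy-y^2=:N,\qquad sz^*=(2+\gamma)(x+\gamma'y)=(2x+y)+\gamma(x-2y),
\]
and therefore $s-\frac sz=s-\frac{sz^*}{N}=\bigl(2-\frac{2x+y}{N}\bigr)+\gamma\bigl(1-\frac{x-2y}{N}\bigr)$, with the conjugate formula for $s'-s'/z^*$. So the map
\begin{equation}\label{eq:ten}
F(x,y)=\Bigl(2-\frac{2x+y}{N},\ 1-\frac{x-2y}{N}\Bigr),\qquad N=x^2+xy-y^2,
\end{equation}
is $(z,z^*)\mapsto(s-s/z,\;s'-s'/z^*)$ in the real linear coordinates $(z,z^*)$. It has rational coefficients and order $10$.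

\subsection{Period $7$: multiplication by $\zeta_7$}\label{sub:seven}

Let $\zeta=\zeta_7$ and $\alpha=\zeta+\zeta^2+\zeta^4=\frac{-1+\sqrt{-7}}2$, so that
\[
\alpha+\bar\alpha=-1,\qquad \alpha\bar\alpha=2,\qquad \alpha^2=-\alpha-2 .
\]
The field $\mathbb Q(\zeta)$ has degree $3$ over $\mathbb Q(\sqrt{-7})$, and the conjugates of $\zeta$ over $\mathbb Q(\sqrt{-7})$ form the set $Z=\{\zeta,\zeta^2,\zeta^4\}$. Since $\zeta^3+\zeta^5+\zeta^6=\bar\alpha$ and $\zeta^{1+2+4}=1$, these are the roots of $u^3-\alpha u^2+\bar\alpha u-1$. So for $u\in Z$
\begin{equation}\label{eq:urel}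
u^3=\alpha u^2-\bar\alpha u+1,\qquad u^{-1}=u^2-\alpha u+\bar\alpha,\qquad u^{-2}=\bar\alpha u^2-u-1 ;
\end{equation}
the last relation is $u^{-2}=u-\alpha+\bar\alpha u^{-1}=\bar\alpha u^2+(1-\alpha\bar\alpha)u+\bar\alpha^2-\alpha$.

Multiplication by $\zeta$ on $\mathbb Q(\zeta)$ modulo scalars from $\mathbb Q(\sqrt{-7})$ has order $7$, but this space is a projective plane over $\mathbb Q(\sqrt{-7})$, of dimension $4$ over $\mathbb Q$. We cut it down to dimension $2$ by requiring that the element have the same absolute value at all its conjugates over $\mathbb Q(\sqrt{-7})$. That is two real conditions, and multiplication by $\zeta$ respects them. It remains to find a rational parametrization of the resulting surface. Here are the details.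

An element of $\mathbb Q(\zeta)$ is $P(\zeta)$ for a unique polynomial $P=A+Bu+Cu^2$ with coefficients in $\mathbb Q(\sqrt{-7})$, and its conjugates are the values of $P$ on $Z$. Allowing complex coefficients, we get by interpolation every complex function on $Z$ from a unique such $P$, and we identify the two; multiplication by $\zeta$ becomes multiplication by the function $u$. Write $\ell(P)=C$ for the leading coefficient. By \eqref{eq:urel},
\begin{equation}\label{eq:mulu}
u\,(A+Bu+Cu^2)=C+(A-\bar\alpha C)u+(B+\alpha C)u^2\qquad\text{on }Z,
\end{equation}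
so $\ell(uP)=B+\alpha C$. Call $P$ \emph{balanced} if $|P(\zeta)|=|P(\zeta^2)|=|P(\zeta^4)|$. If $P$ is balanced, so are $uP$ and $cP$ for $c\in\mathbb C$.

The sequence $a_i=\ell(u^iP)$ has period $7$, and $a_{i+3}=\alpha a_{i+2}-\bar\alpha a_{i+1}+a_i$. As coordinate on balanced functions modulo scalars we take $r=a_0/a_1$, so that multiplication by $u$ should be $a_0/a_1\mapsto a_1/a_2$. The point is that for balanced $P$ this becomes a map in $r$ and $\bar r$ alone.

\begin{proposition}\label{prop:seven}
Identify $\mathbb R^2$ with $\mathbb C$ by $r=x+\alpha y$. The map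
\begin{equation}\label{eq:seven}
F(r)=\frac{1-r\bar r}{r^2-\bar\alpha r-\bar r+\alpha}
\end{equation}
has rational coefficients in $(x,y)$, and it is an element of order $7$ of $\mathrm{Cr}_2(\mathbb Q)$.
\end{proposition}

\begin{proof}
\emph{Rational coefficients.} We have $r\bar r=x^2-xy+2y^2$, and from $r^2=x^2-2y^2+\alpha(2xy-y^2)$, $\bar\alpha r=-x+2y-\alpha x$ and $\bar r=x-y-\alpha y$ we get
\[
r^2-\bar\alpha r-\bar r+\alpha=p+\alpha q,\qquad p=x^2-2y^2-y,\quad q=2xy-y^2+x+y+1 .
\]
As $(p+\alpha q)(p+\bar\alpha q)=p^2-pq+2q^2$ and $p+\bar\alpha q=p-q-\alpha q$, the map is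
\[
F(x,y)=\Bigl(\frac{(1-x^2+xy-2y^2)(p-q)}{p^2-pq+2q^2},\ \frac{-(1-x^2+xy-2y^2)\,q}{p^2-pq+2q^2}\Bigr).
\]

\emph{Parametrization of balanced functions.} We claim: for each $r\in\mathbb C$ with $|r|\ne1$ there is exactly one balanced $P$ with $\ell(P)=r$ and $\ell(uP)=1$, namely
\begin{equation}\label{eq:Pr}
P_r=A(r)+(1-\alpha r)u+ru^2,\qquad A(r)=\frac{r^2-\bar r+\alpha r\bar r-\bar\alpha r^2\bar r}{1-r\bar r}.
\end{equation}
For $u\in Z$, the square $|P(u)|^2=(A+Bu+Cu^2)(\bar A+\bar Bu^{-1}+\bar Cu^{-2})$ equals
\[
|A|^2+|B|^2+|C|^2+(\bar AB+\bar BC)u+\bar AC\,u^2+(A\bar B+B\bar C)u^{-1}+A\bar C\,u^{-2}.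
\]
Using \eqref{eq:urel}, we write it as a polynomial of degree at most $2$ in $u$. It is constant on $Z$ if and only if its $u$- and $u^2$-coefficients vanish:
\begin{align}
\bar AB+\bar BC-\alpha(A\bar B+B\bar C)-A\bar C&=0,\label{eq:E1}\\
\bar AC+A\bar B+B\bar C+\bar\alpha A\bar C&=0.\label{eq:E2}
\end{align}
The conditions $\ell(P)=r$ and $\ell(uP)=1$ say $C=r$ and $B=1-\alpha r$. Then \eqref{eq:E2} becomes
\begin{equation}\label{eq:A}
A+r\bar A=-\bar r+\alpha r\bar r .
\end{equation}
With $\alpha\bar\alpha=2$ the left side of \eqref{eq:E1} is
\[
(\bar A+\bar rA)-\alpha(A+r\bar A)+r-\bar\alpha r\bar r-\alpha\bar r+\alpha^2r\bar r .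
\]
By \eqref{eq:A} and its conjugate, the first two terms are $-r+\bar\alpha r\bar r$ and $\alpha\bar r-\alpha^2r\bar r$. So the sum is $0$, and \eqref{eq:E1} follows from \eqref{eq:A}. It remains to solve \eqref{eq:A} for $A$. Put $\beta=-\bar r+\alpha r\bar r$. Subtracting $r$ times the conjugate of \eqref{eq:A} from \eqref{eq:A} gives $(1-r\bar r)A=\beta-r\bar\beta$, which is the formula in \eqref{eq:Pr}. Conversely, this $A$ satisfies $A+r\bar A=\frac{\beta-r\bar\beta+r\bar\beta-r\bar r\beta}{1-r\bar r}=\beta$. This proves the claim.

\emph{Multiplication by $u$.} Put $Q=r^2-\bar\alpha r-\bar r+\alpha$, and let $|r|\ne1$. By \eqref{eq:mulu}, $uP_r=r+(A(r)-\bar\alpha r)u+u^2$, and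
\[
e:=\ell(u^2P_r)=A(r)-\bar\alpha r+\alpha=\frac{Q}{1-r\bar r},
\]
because the last two terms of $(\alpha-\bar\alpha r)(1-r\bar r)=\alpha-\bar\alpha r-\alpha r\bar r+\bar\alpha r^2\bar r$ cancel the last two terms in the numerator of $A(r)$. Suppose $e\ne0$. The balanced function $e^{-1}uP_r$ has leading coefficient $1/e=F(r)$, and its product with $u$ has leading coefficient $1$. If also $|F(r)|\ne1$, the claim gives
\begin{equation}\label{eq:transport}
P_{F(r)}=e^{-1}\,uP_r .
\end{equation}
Let $V$ be the set of all $r$ with $|r|\ne1$, $e\ne0$ and $|F(r)|\ne1$. It is the complement of the zero set of the polynomial $(1-r\bar r)\,|Q|^2\bigl(|Q|^2-(1-r\bar r)^2\bigr)$ in $x,y$. The value of this polynomial at $r=0$ is $1\cdot2\cdot(2-1)\neq 0$, so $V$ is open and dense, and $0\in V$.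

\emph{$F$ is dominant.} If $r_1,r_2\in V$ and $F(r_1)=F(r_2)$, then by \eqref{eq:transport} $uP_{r_1}$ and $uP_{r_2}$ are proportional, hence so are $P_{r_1}$ and $P_{r_2}$. As $\ell(uP_{r_j})=1$, they are equal, and $r_1=r_2$. So $F$ is injective on $V$. If its two components were algebraically dependent, its Jacobian determinant would vanish identically, and near a point of $V$ where the rank is maximal (at most $1$) its fibers would have positive dimension. Hence $F$ is dominant, and so is each $F^i$.

\emph{The order.} Since each $F^i$ is dominant, the equation of the complement of $V$ pulls back under $F^i$ to a nonzero rational function. So for $r$ in an open dense set, $r,F(r),\dots,F^6(r)$ are defined and lie in $V$. By \eqref{eq:transport}, applied seven times, $P_{F^7(r)}$ is then proportional to $u^7P_r=P_r$; both are normalized by $\ell(uP)=1$, so they are equal and $F^7(r)=r$. Thus $F^7=\mathrm{id}$ and $F$ is birational. As $F(0)=1/\alpha\ne0$, $F$ is not the identity, and its order is $7$.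
\end{proof}

The orbit of $r=0$ shows why one must pass to a generic point. It belongs to $P=u$, and the leading coefficients of $u,u^2,\dots,u^7=1$ on $Z$ are $0,1,\alpha,-1,\bar\alpha,1,0$. So the orbit is $0,\ \frac1\alpha,\ -\alpha,\ -\frac1{\bar\alpha},\ \bar\alpha$, then the pole ``$1/0$'' and the indeterminate point ``$0/0$'', after which the pattern repeats.

\medskip
All elements of $S$ are now realized. The rest of the paper shows that there are no others.

\section{A surface on which the map is an automorphism}\label{sec:models}

From now on let $F\in\mathrm{Cr}_2(\mathbb Q)$ have order $n$, and let $G=\langle F^*\rangle\subset\mathrm{Aut}(\mathbb Q(x,y)/\mathbb Q)$. We must show $n\in S$. A birational map is hard to control because of its points of indeterminacy. The first step removes them.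

\paragraph{Regularization.} Let $Y$ be a normal projective surface over $\mathbb Q$ with function field $\mathbb Q(x,y)^G$, and let $X_0$ be its normalization in $\mathbb Q(x,y)$. It is finite over $Y$, hence projective, and $G$ acts on it. Alternately blowing up the singular points and normalizing resolves the singularities (Zariski, Lipman). This procedure is canonical, so $G$ acts on the resulting smooth projective surface $X$, with $\mathbb Q(X)=\mathbb Q(x,y)$. Let $g\in\mathrm{Aut}(X)$ be the automorphism inducing $F^*$; it has order $n$.

Two groups act on $\bar X$ and commute: $G$ and the Galois group. Put $\Gamma=G\times\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)$. By Castelnuovo's theorem and Galois descent, a $\Gamma$-stable set of pairwise disjoint $(-1)$-curves on $\bar X$ can be contracted to a smooth projective surface over $\mathbb Q$ on which $G$ acts, with the same function field and smaller Picard number. After finitely many such contractions we reach a surface, again called $X$, for which $\bar X$ contains \emph{no nonempty $\Gamma$-stable set of pairwise disjoint $(-1)$-curves}. We then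 call $(X,g)$ \emph{minimal}. The next proposition says what minimal pairs look like.

\begin{proposition}[Iskovskikh]\label{prop:iskovskikh}
Let $(X,g)$ be minimal. Then either
\begin{enumerate}
\item[(i)] $-K_X$ is ample, that is, $X$ is a del Pezzo surface; or
\item[(ii)] there is a $G$-equivariant morphism $\pi:X\to B$ over $\mathbb Q$ to a smooth projective curve of genus $0$, with generic fiber a smooth conic.
\end{enumerate}
\end{proposition}

We recall what the proof uses. Let $\overline{NE}(\bar X)$ be the closed cone generated by classes of curves. \emph{Kleiman's criterion}: a divisor is ample if and only if it is positive on $\overline{NE}(\bar X)\setminus\{0\}$. \emph{Rationality theorem}: if $K_X$ is not nef and $A$ is ample, then $\sup\{t:A+tK_X\text{ nef}\}$ is a positive rational number. \emph{Cone theorem}: an extremal ray of $\overline{NE}(\bar X)$ on which $K_X$ is negative is spanned by an irreducible curve. \emph{Base point free theorem}: if $D$ is a nef divisor with integral coefficients and $aD-K_X$ is ample for some $a>0$, then $|bD|$ is base point free for all large $b$.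

\begin{proof}
Write $K=K_X$. Recall that $\bar X$ is rational.

\emph{$K$ is not nef.} Let $p:X'\to\bar X$ and $q:X'\to\mathbb P^2$ be birational morphisms from a smooth projective surface, and let $\ell'=q^*\ell$ for a general line $\ell$. Then $K_{X'}\cdot\ell'=K_{\mathbb P^2}\cdot\ell=-3$. Also $K_{X'}=p^*K+D$ with $D\ge0$, and $D\cdot\ell'\ge0$ since $\ell'$ moves without fixed components. So $K\cdot p_*\ell'=p^*K\cdot\ell'\le-3$.

\emph{The nef threshold.} Take an ample line bundle $A$ over $\mathbb Q$ with $G$-invariant class (the product of the translates by $G$ of any ample one), let $r=\sup\{t:A+tK\text{ nef}\}$, and put $H=A+rK$. Then $H$ is nef but not ample, and its class is $\Gamma$-invariant. By Kleiman's criterion the face $H^\perp\cap\overline{NE}(\bar X)$ is nonzero, and on its nonzero elements $rK=-A<0$. There are three cases.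

\emph{$H^2>0$.} An extremal ray of the face is an extremal ray of $\overline{NE}(\bar X)$, hence spanned by an irreducible curve $C$ with $HC=0$ and $KC<0$. By the Hodge index theorem $C^2<0$, and by adjunction $C$ is a $(-1)$-curve. If $C_i\ne C_j$ are in its $\Gamma$-orbit, then $H(C_i+C_j)=0$, so $0>(C_i+C_j)^2=-2+2C_iC_j$ and $C_iC_j=0$. So the orbit is a $\Gamma$-stable set of pairwise disjoint $(-1)$-curves, contrary to minimality.

\emph{$H\equiv0$.} Then $-K\equiv A/r$ is ample, and we are in case (i).

\emph{$H^2=0$, $H\not\equiv0$.} For $m\ge1/r$ the divisor $mH-K\equiv(m-\frac1r)H+\frac1rA$ is nef plus ample, hence ample. So a multiple of $H$ is base point free. It defines a morphism whose image is a curve, because $H^2=0$ and $H\not\equiv0$. Numerically equivalent divisors on a rational surface are linearly equivalent, so the class of this multiple in $\mathrm{Pic}$ is $G$-invariant. The Stein factorization $\pi:X\to B$ is canonical, hence defined over $\mathbb Q$ and $G$-equivariant, and $B$ is smooth. A general geometric fiber $f$ is smooth and connected, $f^2=0$, and $rKf=-Af<0$; by adjunction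 it has genus $0$. So the generic fiber is a smooth curve of genus $0$, which its anticanonical system embeds as a conic. Finally $B$ has genus $0$ by L\"uroth's theorem.
\end{proof}

Since $X$ is birational to $\mathbb P^2$ over $\mathbb Q$, we have:
\begin{equation}\label{eq:dense}
X(\mathbb Q)\ \text{is Zariski dense in}\ X .
\end{equation}
We use this whenever a form of some variety must be recognized as the standard one. For instance, in case (ii) the curve $B$ has a rational point, so $B\cong\mathbb P^1_{\mathbb Q}$.

\section{Conic bundles}\label{sec:conic}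

In case (ii) the order $n$ is a product $mk$: $g$ acts on $B=\mathbb P^1$ by some $\bar g\in PGL_2(\mathbb Q)$ of order $m$, and $h=g^m$ acts faithfully on the generic fiber $C$ over $\mathbb Q(B)=\mathbb Q(t)$, with order $k=n/m$. By Lemma~\ref{lem:mult}(a), $m,k\in\{1,2,3,4,6\}$, so only finitely many products need to be considered. But products such as $9$ or $24$ must be excluded.

Here is the reason for the smallest one, $9=3\cdot3$. Suppose for the moment that $g$ is $(t,y)\mapsto(\bar g(t),a(t)y)$ with $a\in\mathbb Q(\zeta_3)(t)$, and that $g^3$ is $y\mapsto\zeta_3y$. Then $a(t)\,a(\bar gt)\,a(\bar g^2t)=\zeta_3$. At a fixed point $p$ of $\bar g$, which is defined over $\mathbb Q(\zeta_3)$, this reads $a(p)^3=\zeta_3$. So $a(p)\in\mathbb Q(\zeta_3)$ would be a primitive ninth root of unity, which is impossible. The general argument is the same, after a base change that brings $g$ into this form.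

\begin{proposition}\label{prop:conic}
In case (ii) of Proposition~\ref{prop:iskovskikh}, $n\in\{1,2,3,4,6,8,12\}$.
\end{proposition}

\begin{proof}
If $m\le2$ or $k\le2$, then $n=mk$ is in the list. Let $m,k\ge3$, so $m,k\in\{3,4,6\}$. Put $E=\mathbb Q(\zeta_k)$. By Lemma~\ref{lem:mult}, applied over $\mathbb Q(t)$, the two fixed points of $h$ on $C$ are rational over $E(t)$. So $C_{E(t)}\cong\mathbb P^1$, and we choose a coordinate $y$ for which they are $0$ and $\infty$. The function field $E\otimes_{\mathbb Q}\mathbb Q(X)$ of $C_{E(t)}$ is $E(t)(y)$, and $h^*y=\zeta y$ with $\zeta\in E$ of order $k$.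

Extend $g^*$ to $E(t)(y)$ by letting it act trivially on $E$. It maps $E(t)$ onto itself, by $t\mapsto\bar g(t)$, so $g^*y$ also generates $E(t)(y)$ over $E(t)$, and $g^*y=\nu(y)$ for a M\"obius transformation $\nu$ over $E(t)$. As $g^*$ and $h^*$ commute and $h^*$ is trivial on $E(t)$,
\[
\nu(\zeta y)=h^*g^*y=g^*h^*y=\zeta\,\nu(y).
\]
Hence $\nu$ maps the set $\{0,\infty\}$ of fixed points of $y\mapsto\zeta y$ to itself, so $\nu(y)=ay$ or $\nu(y)=a/y$ with $a\in E(t)^*$. The second form would give $\zeta^{-1}=\zeta$, which is false because $k\ge3$. So $g^*y=a(t)y$. Iterating $m$ times and using $(g^*)^m=h^*$, we get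
\begin{equation}\label{eq:norm}
\prod_{i=0}^{m-1}a(\bar g^{\,i}t)=\zeta .
\end{equation}
Let $p\in\mathbb P^1$ be a fixed point of $\bar g$. As $m\ge3$, Lemma~\ref{lem:mult} shows that $p$ is defined over $\mathbb Q(\zeta_m)$. All factors in \eqref{eq:norm} have the same order at $p$, so $m\cdot\mathrm{ord}_p(a)=0$, and evaluating at $p$ gives
\[
a(p)^m=\zeta,\qquad a(p)\in\mathbb Q(\zeta_m,\zeta_k).
\]
So $a(p)$ is a root of unity in $\mathbb Q(\zeta_m,\zeta_k)$. The roots of unity in this field form a cyclic group of order $R=\mathrm{lcm}(2,m,k)$, and their $m$-th powers form a group of order $R/m$. Since $\zeta$ has order $k$, we conclude that $mk$ divides $\mathrm{lcm}(2,m,k)$. For $(m,k)=(3,3),(3,6),(6,3),(6,6)$ we have $R=6<mk$; for $(4,4)$ we have $R=4<16$; for $(4,6),(6,4)$ we have $R=12<24$. Only $(3,4)$ and $(4,3)$ survive, and $n=12$.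
\end{proof}

\section{Del Pezzo surfaces}\label{sec:dp}

Let $(X,g)$ be minimal with $-K_X$ ample, and let $d=K_X^2$ be the degree. We recall that $1\le d\le9$ and that $\bar X$ is $\mathbb P^2$ if $d=9$, is $\mathbb P^1\times\mathbb P^1$ or $\mathbb F_1$ ($\mathbb P^2$ blown up at one point) if $d=8$, and is $\mathbb P^2$ blown up at $9-d$ points in general position if $d\le7$; in particular no three of these points are collinear.

Minimality excludes two cases at once. The surface $\mathbb F_1$ has a unique $(-1)$-curve, which is $\Gamma$-stable. If $d=7$, the $(-1)$-curves are the two exceptional curves and the strict transform of the line through the two points; they form a chain, and the middle one is $\Gamma$-stable. The results for the remaining degrees are as follows.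

\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{l|l|l}
$d$ & $n$ belongs to & proved in\\\hline
$9$ & $\{1,2,3,4,6\}$ & Lemma~\ref{lem:pgl3}\\
$8$ & $\{1,2,3,4,5,6,8,10,12\}$ & Proposition~\ref{prop:eight}\\
$6$ & $\{1,2,3,4,6,7,8,12\}$ & Proposition~\ref{prop:six}\\
$5$ & $\{1,2,3,4,5,6\}$ & Proposition~\ref{prop:low}\\
$3,4$ & $\{1,2,3,4,5,6,8,12\}$ & Proposition~\ref{prop:low}\\
$1,2$ & $\{1,2,3,4,6,8,12\}$ & Proposition~\ref{prop:low}
\end{tabular}
\end{center}

\subsection{Degree $9$}

By \eqref{eq:dense}, $X$ is a form of $\mathbb P^2$ with a rational point, so $X\cong\mathbb P^2_{\mathbb Q}$ and $g\in PGL_3(\mathbb Q)$.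

\begin{lemma}\label{lem:pgl3}
Elements of finite order in $PGL_3(\mathbb Q)$ have order $1,2,3,4$ or $6$.
\end{lemma}

\begin{proof}
Let $A\in GL_3(\mathbb Q)$ be a lift, so that some power of $A$ is scalar. Then $A$ is diagonalizable over $\overline{\mathbb Q}$ and the ratios of its eigenvalues $\lambda_1,\lambda_2,\lambda_3$ are roots of unity.

If some $\lambda_i$ is rational, we scale it to $1$. The other two are then roots of unity and the roots of a rational quadratic polynomial. Either both are $\pm1$ and the order is at most $2$, or they are conjugate of order $3,4$ or $6$, and this is the order in $PGL_3(\mathbb Q)$.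

Otherwise the characteristic polynomial is irreducible. Its splitting field $M$ has Galois group $A_3$ or $S_3$, and an element $\sigma$ of order $3$ acts, after renumbering, by $\lambda_1\to\lambda_2\to\lambda_3\to\lambda_1$. Let $a=\lambda_2/\lambda_1$, a root of unity in $M$ with
\[
a\cdot\sigma(a)\cdot\sigma^2(a)=\frac{\lambda_2}{\lambda_1}\cdot\frac{\lambda_3}{\lambda_2}\cdot\frac{\lambda_1}{\lambda_3}=1 .
\]
We have $\sigma(a)=a$: if the group is $S_3$, then $\mathbb Q(a)$ is abelian over $\mathbb Q$, so it is fixed by the commutator subgroup $\langle\sigma\rangle$; if the group is $A_3$, then $[\mathbb Q(a):\mathbb Q]$ divides $3$ and is $1$ or even, so $a\in\mathbb Q$. Hence $a^3=1$, $\lambda_2=a\lambda_1$, $\lambda_3=\sigma(\lambda_2)=a\lambda_2=a^2\lambda_1$. So $A^3$ is scalar and the order divides $3$.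
\end{proof}

\subsection{Degree $8$: forms of $\mathbb P^1\times\mathbb P^1$}

Here $\bar X\cong\mathbb P^1\times\mathbb P^1$, and Galois may exchange the two rulings. Let $L$ be the smallest field over which each ruling is defined, so $[L:\mathbb Q]\le2$. As $X$ has a rational point, Galois-invariant divisor classes over $L$ come from $\mathrm{Pic}(X_L)$, so the rulings give morphisms $f_1,f_2:X_L\to\mathbb P^1_L$ with $(f_1,f_2):X_L\to\mathbb P^1_L\times\mathbb P^1_L$ an isomorphism. If $L\ne\mathbb Q$ and $\mathrm{Gal}(L/\mathbb Q)=\langle\sigma\rangle$, we take $f_2=\sigma(f_1)$; then also $\sigma(f_2)=f_1$.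

\begin{proposition}\label{prop:eight}
If $d=8$, then $n\in\{1,2,3,4,5,6,8,10,12\}$. If $n\in\{5,10\}$, then $L$ is quadratic and $g$ preserves the rulings.
\end{proposition}

\begin{proof}
\emph{$g$ preserves the rulings.} Then $f_ig=A_if_i$ with $A_i\in PGL_2(L)$. If $L=\mathbb Q$, then $n=\mathrm{lcm}(\mathrm{ord}A_1,\mathrm{ord}A_2)\in\{1,2,3,4,6,12\}$ by Lemma~\ref{lem:mult}(a). If $L$ is quadratic, applying $\sigma$ to $f_1g=A_1f_1$ gives $A_2=\sigma(A_1)$, since $g$ is defined over $\mathbb Q$. So $n=\mathrm{ord}A_1\in\{1,2,3,4,5,6,8,10,12\}$ by Lemma~\ref{lem:mult}(b).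

\emph{$g$ exchanges the rulings.} Then $n$ is even and $n/2$ is the order of $g^2$. If $L=\mathbb Q$, write $f_1g=B_1f_2$ and $f_2g=B_2f_1$ with $B_i\in PGL_2(\mathbb Q)$. Then $f_1g^2=B_1B_2f_1$ and $f_2g^2=B_2B_1f_2$. These two products are conjugate in $PGL_2(\mathbb Q)$, so $n=2\,\mathrm{ord}(B_1B_2)\in\{2,4,6,8,12\}$ by Lemma~\ref{lem:mult}(a). If $L$ is quadratic, write $f_1g=Bf_2$ with $B\in PGL_2(L)$, hence $f_2g=\sigma(B)f_1$. Then $f_1g^2=Mf_1$ and $f_2g^2=\sigma(M)f_2$ with $M=B\sigma(B)$, and $n=2\,\mathrm{ord}M$. A priori $M$ is defined only over $L$. But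
\[
\sigma(M)=\sigma(B)B=B^{-1}MB,
\]
so $\mathrm{tr}(M)^2/\det(M)$ is $\sigma$-invariant, hence rational. By \eqref{eq:trdet}, if $M\neq 1$, its multiplier $\zeta$ satisfies $\zeta+\zeta^{-1}\in\mathbb Q$, so $\varphi(\mathrm{ord}M)\le2$. Thus $\mathrm{ord}M\in\{1,2,3,4,6\}$ and $n\in\{2,4,6,8,12\}$.
\end{proof}

\subsection{Degree $6$: tori and the hexagon}

We recall tori over $\mathbb Q$. A torus $T$ is an algebraic group over $\mathbb Q$ with $\bar T\cong\mathbb G_m^r$. Its characters form a lattice $\Lambda\cong\mathbb Z^r$ with Galois action, which determines $T$. A point of $T(\overline{\mathbb Q})$ is a homomorphism $P:\Lambda\to\overline{\mathbb Q}^*$, and it is rational if and only if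
\begin{equation}\label{eq:equiv}
P(\tau\chi)=\tau(P(\chi))\qquad\text{for all }\tau\in\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q),\ \chi\in\Lambda .
\end{equation}
If $P\in T(\mathbb Q)$ has order $N$, its image is a finite subgroup of $\overline{\mathbb Q}^*$ of exponent $N$, hence $\mu_N$. By \eqref{eq:equiv}, Galois elements that act trivially on $\Lambda$ act trivially on $\mu_N$. So the image $H$ of Galois in $GL(\Lambda)$ surjects onto $\mathrm{Gal}(\mathbb Q(\zeta_N)/\mathbb Q)=(\mathbb Z/N)^*$. \emph{The torsion of $T(\mathbb Q)$ is limited by the size of $H$.} In rank $1$, $H\subset\{\pm1\}$, so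
\begin{equation}\label{eq:rank1}
\text{torsion points in }T(\mathbb Q)\text{ have order }1,2,3,4\text{ or }6\text{ if }\dim T=1 .
\end{equation}

Now let $d=6$. Then $\bar X$ is the blow-up of $\mathbb P^2$ at the three coordinate points, and it has six $(-1)$-curves: the exceptional curves $E_0,E_1,E_2$ over these points and the strict transforms $L_0,L_1,L_2$ of the coordinate lines $X_i=0$. They form a hexagon $D$ (Figure~\ref{fig:hex}). Both $D$ and $U=X\setminus D$ are defined over $\mathbb Q$ and $G$-stable, and $\bar U\cong\mathbb G_m^2$. By \eqref{eq:dense} there is a point $e\in U(\mathbb Q)$. The units on $\mathbb G_m^2$ are the constants times the monomials, so the units $\chi$ on $\bar U$ with $\chi(e)=1$ form a Galois lattice $\Lambda\cong\mathbb Z^2$, and $\bar U=\mathrm{Spec}\,\overline{\mathbb Q}[\Lambda]$. In this way $U$ becomes a torus $T$ over $\mathbb Q$ with identity $e$ and character lattice $\Lambda$.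

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[thick] (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle;
\node[right] at (30:0.9) {$L_1:\ a$};
\node[above] at (90:0.9) {$E_0:\ a+b$};
\node[left] at (150:0.9) {$L_2:\ b$};
\node[left] at (210:0.9) {$E_1:\ -a$};
\node[below] at (270:0.9) {$L_0:\ -a-b$};
\node[right] at (330:0.9) {$E_2:\ -b$};
\end{tikzpicture}
\caption{The six $(-1)$-curves on the plane blown up at the coordinate points. Sides of the hexagon are curves, and adjacent sides are curves that meet. Here $L_i$ comes from the line $X_i=0$, and $E_i$ lies over the point where the other two coordinates vanish. Next to each curve is the order of vanishing along it of the monomial $(X_1/X_0)^a(X_2/X_0)^b$.}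
\label{fig:hex}
\end{figure}

\begin{lemma}\label{lem:hex}
The image $H$ of $\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)$ in $GL(\Lambda)$ is isomorphic to a subgroup of the dihedral group $D_6$ of order $12$.
\end{lemma}

\begin{proof}
Galois permutes the six curves and preserves incidence, so it acts on the hexagon through a subgroup of $D_6$. We show that $\tau$ acts trivially on the six curves if and only if it acts trivially on $\Lambda$; then $H$ is isomorphic to this subgroup. The order of vanishing of $\tau\chi$ along $\tau(C)$ is that of $\chi$ along $C$. If $\tau$ fixes all six curves, then $\tau\chi/\chi$ has no zeros or poles on $\bar X$, so it is constant, and equal to its value $1$ at $e$. If $\tau$ acts trivially on $\Lambda$, then the orders of vanishing along $C$ and $\tau(C)$ are the same functional on $\Lambda$. The six functionals $\pm a$, $\pm b$, $\pm(a+b)$ of Figure~\ref{fig:hex} are distinct, so $\tau(C)=C$.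
\end{proof}

\begin{proposition}\label{prop:six}
If $d=6$, then $n\in\{1,2,3,4,6,7,8,12\}$. If $n=7$, then $g$ is translation on $T$ by a point $P\in T(\mathbb Q)$ of order $7$, and $H\to(\mathbb Z/7)^*$ is an isomorphism.
\end{proposition}

\begin{proof}
Let $e'=g(e)\in T(\mathbb Q)$. The automorphism $v\mapsto e'^{-1}g(v)$ of the variety $T$ fixes $e$, so it acts on the lattice $\Lambda$ of units with value $1$ at $e$. Hence it is a group automorphism $w$ of $T$ over $\mathbb Q$, and $g(v)=e'\cdot w(v)$. The map $g\mapsto w$ extends to a homomorphism on $G$, so $w$ has finite order $m$ dividing $n$. Finite orders in $GL_2(\mathbb Z)$ are $1,2,3,4,6$.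

\emph{Case $w\ne1$.} Writing $T$ additively, $g^m$ is translation by $(1+w+\dots+w^{m-1})e'$. If $1$ is not an eigenvalue of $w$ on $\Lambda$, then $(1-w)(1+\dots+w^{m-1})=0$ forces $1+\dots+w^{m-1}=0$, and $n=m\in\{2,3,4,6\}$. Otherwise $w$ has eigenvalues $1,-1$ and $m=2$. Then $g^2$ is translation by the rational point $(1+w)e'$ of $T'=(1+w)T$, a one-dimensional torus over $\mathbb Q$. By \eqref{eq:rank1} its order $k$ is $1,2,3,4$ or $6$. As $m=2$ divides $n$, we get $n=2k\in\{2,4,6,8,12\}$.

\emph{Case $w=1$.} Then $g$ is translation by a point $P\in T(\mathbb Q)$ of order $N=n$, and $H$ surjects onto $(\mathbb Z/N)^*$. By Lemma~\ref{lem:hex}, $\varphi(N)$ divides $12$. It is not $3$. It is not $12$, because then $H\cong D_6$ and the surjection onto the abelian group $(\mathbb Z/N)^*$ would be an isomorphism. So $\varphi(N)\in\{1,2,4,6\}$.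

If $\varphi(N)\le2$, then $N\in\{1,2,3,4,6\}$.

If $\varphi(N)=4$, then $(\mathbb Z/N)^*$ is not cyclic, because $D_6$ has no element of order divisible by $4$. Since $(\mathbb Z/5)^*$ and $(\mathbb Z/10)^*$ are cyclic, $N\in\{8,12\}$.

If $\varphi(N)=6$, then $N\in\{7,9,14,18\}$ and $(\mathbb Z/N)^*$ is cyclic of order $6$. A preimage in $H$ of a generator has order divisible by $6$, hence equal to $6$, so $H$ is $C_6$ or $D_6$. The abelianization of $D_6$ has order $4$, so $D_6$ has no quotient $C_6$. Hence $H\cong C_6$ and $H\to(\mathbb Z/N)^*$ is an isomorphism. It remains to exclude $N=9,14,18$. The size of $H$ no longer helps, but its action on $\Lambda$ does. Let $\tau$ be a Galois element acting on $\Lambda$ by a generator $s$ of $H$. The eigenvalues of an element of finite order in $GL_2(\mathbb Z)$ are both $\pm1$, in which case the order is at most $2$, or they are two conjugate primitive roots of unity of order $3$, $4$ or $6$, and this is the order of the element. As $s$ has order $6$, its characteristic polynomial is $\Phi_6$, and $s^2-s+1=0$. If $\tau$ acts on $\mu_N$ by $c\in(\mathbb Z/N)^*$,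 then \eqref{eq:equiv} says $P(s\chi)=P(\chi)^c$, and
\[
1=P\bigl((s^2-s+1)\chi\bigr)=P(\chi)^{c^2-c+1}\qquad\text{for all }\chi\in\Lambda .
\]
As $P(\Lambda)=\mu_N$, we get $N\mid c^2-c+1$. This number is odd. It is divisible by $3$ only if $c=3j+2$, and then it equals $9j^2+9j+3$, which is not divisible by $9$. So $N$ is odd and not divisible by $9$, and $N=7$.
\end{proof}

\subsection{Degrees $5,4,3,2,1$}

We recall more facts on del Pezzo surfaces. If $d\ge3$, then $-K_X$ is very ample and $h^0(-K_X)=d+1$. If $d=2$, then $|-K_X|$ defines a double cover $X\to\mathbb P^2$. If $d=1$, then $|-K_X|$ is a pencil with one base point, at which its members meet transversally, and its general member is a smooth curve of genus $1$. The isometries of $\mathrm{Pic}\,\bar X$ that fix $K_X$ form the Weyl group $W(A_4)\cong S_5$ if $d=5$, and $W(D_5)$ if $d=4$; the latter is the group of signed permutations of $5$ letters with product of signs $+1$.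

If $d=4$ or $5$, then $\mathrm{Aut}(\bar X)$ embeds in this group: an automorphism acting trivially on $\mathrm{Pic}\,\bar X$ preserves each exceptional curve of the blow-up $\bar X\to\mathbb P^2$, so it descends to an automorphism of $\mathbb P^2$ fixing at least four points, no three collinear, and is therefore the identity.

\begin{proposition}\label{prop:low}
For $d=5$, $n\in\{1,\dots,6\}$. For $d=3,4$, $n\in\{1,2,3,4,5,6,8,12\}$. For $d=1,2$, $n\in\{1,2,3,4,6,8,12\}$.
\end{proposition}

\begin{proof}
\emph{$d=5$.} The orders of elements of $S_5$ are $1,\dots,6$.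

\emph{$d=3,4$.} $G$ acts linearly on the $\mathbb Q$-vector space $H^0(X,-K_X)$ of dimension $d+1\le5$. An element acting by a scalar acts trivially on the projective space in which $X$ is embedded, hence on $X$. In particular the linear action is faithful, and $g$ gives an element of order $n$ in $GL_{d+1}(\mathbb Q)$. Its minimal polynomial is a product of distinct cyclotomic polynomials $\Phi_{d_i}$ with $\mathrm{lcm}(d_i)=n$ and $\sum\varphi(d_i)\le d+1\le5$. If some $\varphi(d_i)=4$, then $d_i\in\{5,8,10,12\}$ and the other indices are in $\{1,2\}$, so $n\in\{5,8,10,12\}$. Otherwise all $d_i\in\{1,2,3,4,6\}$ and $n$ divides $12$. It remains to exclude $n=10$.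

If $d=3$, we have $\sum\varphi(d_i)\le4$. So an element of order $10$ has minimal polynomial $\Phi_{10}$, and its fifth power is the scalar $-1$, which acts trivially on $X$. This contradicts $n=10$.

If $d=4$, we use the embedding in $W(D_5)$. The kernel of $W(D_5)\to S_5$ has exponent $2$, and $S_5$ has no element of order $10$. So an element of order $10$ would map to a $5$-cycle. But the fifth power of a signed $5$-cycle is the scalar equal to the product of its signs, which is $+1$. So its order is $5$, a contradiction.

\emph{$d=2$.} The double cover $X\to\mathbb P^2_{\mathbb Q}$ is equivariant, and the kernel of $\mathrm{Aut}(X)\to PGL_3(\mathbb Q)$ has order $2$. By Lemma~\ref{lem:pgl3}, $n\in\{j,2j\}$ with $j\in\{1,2,3,4,6\}$.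

\emph{$d=1$.} $G$ acts on the pencil $|-K_X|\cong\mathbb P^1_{\mathbb Q}$ through a group of order $j\in\{1,2,3,4,6\}$, by Lemma~\ref{lem:mult}(a). Blowing up the base point we get a fibration in curves of genus $1$ over $\mathbb P^1_{\mathbb Q}$, with the exceptional curve as a $G$-stable section. So $g^j$ acts on the generic fiber, an elliptic curve over $\mathbb Q(t)$, and fixes its origin. In characteristic $0$ such automorphisms act faithfully on the invariant differential, here by roots of unity in $\mathbb Q(t)$, that is, by $\pm1$. So $n\in\{j,2j\}$.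
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:cremona}, the minimal periods are the orders of the elements of finite order in $\mathrm{Cr}_2(\mathbb Q)$. Section~\ref{sec:examples} gives all orders in $S$. Conversely, an element of finite order $n$ has a minimal model as in Proposition~\ref{prop:iskovskikh}. In case (ii), $n\in S$ by Proposition~\ref{prop:conic}; in case (i), $n\in S$ by the table at the beginning of this section.
\end{proof}

\section{Uniqueness for periods $7$ and $10$}\label{sec:unique}

\begin{proof}[Proof of Theorem~\ref{thm:unique}]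
By Lemma~\ref{lem:cremona} we consider elements of order $n=7$ or $n=10$ in $\mathrm{Cr}_2(\mathbb Q)$. Let $(X,g)$ and $(X',g')$ be minimal models of two of them. A birational map $X\dashrightarrow X'$ over $\mathbb Q$ that carries $g$ to $g'$ induces an automorphism of $\mathbb Q(x,y)$ which conjugates one of the two elements into the other. So it suffices to find such a map.

\emph{$n=7$.} By Proposition~\ref{prop:conic} and the table, $d=6$. By Proposition~\ref{prop:six}, $g$ is translation by a point $P$ of order $7$ on a torus $T$ over $\mathbb Q$, open in $X$, and $H\to(\mathbb Z/7)^*$ is an isomorphism. So Galois acts on $\Lambda$ through $\mathrm{Gal}(\mathbb Q(\zeta_7)/\mathbb Q)$. Fix $\tau$ with $\tau(\zeta_7)=\zeta_7^3$. As $3$ generates $(\mathbb Z/7)^*$, $\tau$ acts on $\Lambda$ by a generator $s$ of $H$, and $s^2-s+1=0$, as in the proof of Proposition~\ref{prop:six}. Thus $\Lambda$ is a torsion-free module of rank one over the principal ideal domain $\mathbb Z[x]/(x^2-x+1)$, hence free: $\Lambda\cong\mathbb Z[x]/(x^2-x+1)$, with $\tau$ acting as multiplication by $x$. This determines the Galois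 lattice $\Lambda$ and so the torus $T$, up to isomorphism over $\mathbb Q$.

It remains to compare the points $P$ on the same torus. By \eqref{eq:equiv}, $P(s\chi)=P(\chi)^3$, so $P$ is determined by its value in $\mu_7\setminus\{1\}$ on a generator of the module $\Lambda$. There are at most six such points. The automorphism of $T$ induced by $s$ is defined over $\mathbb Q$, since $s$ commutes with $H=\langle s\rangle$, and it takes $P$ to $P\circ s=P^3$. As $3$ generates $(\mathbb Z/7)^*$, its powers permute the possible points transitively. So all pairs $(T,\text{translation by }P)$ are isomorphic over $\mathbb Q$.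

\emph{$n=10$.} By Proposition~\ref{prop:conic} and the table, $d=8$. By Proposition~\ref{prop:eight}, $L$ is quadratic, $g$ preserves the rulings, and $f_1g=Af_1$, $f_2g=\sigma(A)f_2$ with $f_2=\sigma(f_1)$ and $A\in PGL_2(L)$ of order $10$. By Lemma~\ref{lem:mult}, $L$ contains $\zeta+\zeta^{-1}$ for the multiplier $\zeta$ of $A$, a primitive tenth root of unity; in the notation of Section~\ref{sub:ten} this number is $\gamma$ or $\gamma'$. So $L=\mathbb Q(\sqrt5)$. Interchanging $f_1$ and $f_2$ if necessary, we may assume $\zeta+\zeta^{-1}=\gamma$. By \eqref{eq:trdet} a lift of $A$ to $GL_2(L)$ has $\mathrm{tr}^2/\det=2+\gamma\ne0$. Multiplying it by $\mathrm{tr}/\det$ gives a lift with $\mathrm{tr}=\det=2+\gamma$. Two non-scalar $2\times2$ matrices over $L$ with the same characteristic polynomial are conjugate in $GL_2(L)$. So after replacing $f_1$ by $\beta f_1$ with a suitable $\beta\in PGL_2(L)$, and $f_2$ by $\sigma(\beta)f_2$, we may take $A$ to be one fixed element, for example the class $A_0$ of the matrix in Section~\ref{sub:ten}.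

Do this for both pairs. Let $\psi:X_L\to X'_L$ be the isomorphism with $f_i'\psi=f_i$ for $i=1,2$. Applying $\sigma$ to these two equations gives $f_2'\sigma(\psi)=f_2$ and $f_1'\sigma(\psi)=f_1$. Hence $\sigma(\psi)=\psi$, and $\psi$ is defined over $\mathbb Q$. Finally
\[
f_1'\psi g=f_1g=A_0f_1=A_0f_1'\psi=f_1'g'\psi,
\]
and in the same way, with $\sigma(A_0)$ in place of $A_0$, $f_2'\psi g=f_2'g'\psi$. So $\psi g=g'\psi$.
\end{proof}

Thus, up to a birational change of coordinates over $\mathbb Q$, the map \eqref{eq:seven} is the only one of period $7$, and the map \eqref{eq:ten} is the only one of period $10$.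

\begin{thebibliography}{1}
\bibitem{problem}
\emph{Periodicity On Discrete Dynamical Systems Generated By A Class Of Rational Mappings},
\texttt{http://www.dma.uvigo.es/\%257Eeliz/pdf/jdea3.pdf}.
\end{thebibliography}

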